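# Consecutive powerful numbers are rarer than $x^{1/4}/\log x$

## 1. Two bounds for neighbouring powerful numbers

**Theorem 1.** For an integer $n\ge 2$ let $h(n)=\min_{p\mid n}\nu_p(n)$, where $\nu_p(n)$ is the exponent of the prime $p$ in $n$, and let
$$N(x)=\#\{2\le n\le x:\ h(n)\ge 2,\ h(n+1)\ge 2\}.$$
Then $N(x)\ll x^{6/25}(\log x)^2$ for $x\ge 2$, and $N(x)\gg \log x$ for $x\ge 8$. Consequently, for every $c>0$ the inequality $N(x)\ge c\,x^{1/4}/\log x$ fails for all sufficiently large $x$.

**Theorem 2.** For every fixed integer $\ell\ge 1$ and $x\ge 2$,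
$$\#\{2\le n\le x:\ h(n)\ge 2,\ h(n+\ell)\ge 2\}\ll_\ell x^{6/25}(\log x)^2 .$$

Here is what this says. The condition $h(n)\ge2$ means that every prime dividing $n$ divides it at least twice; such an $n$ is called powerful. For instance $72=2^3\cdot3^2$ is powerful and $12=2^2\cdot 3$ is not. We ask how often two neighbouring integers are both powerful. In the paper "On the maximal and minimal exponent of the prime power divisors of integers", Conjecture 1 states that $N(x)\ge c\,x^{1/4}/\log x$ for some absolute constant $c>0$ and all sufficiently large $x$. Since $\frac6{25}-\frac14=-\frac1{100}$, the upper bound in Theorem 1 gives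
$$\frac{N(x)}{x^{1/4}/\log x}\ll x^{-1/100}(\log x)^3\to 0 ,$$
so the conjecture is false, for every $c$ and for all large $x$. This is the last sentence of Theorem 1. Everything is unconditional. The margin is small ($0.24$ against $0.25$), and we shall see where each part of $0.24=\frac15+\frac1{25}$ comes from.

As usual, $f\ll g$ and $f=O(g)$ mean $|f|\le Cg$ with a constant $C$; a subscript names what $C$ may depend on; $f\asymp g$ means $f\ll g\ll f$.

## 2. Powerful numbers as $b^2v^3$, and the first pairs

Every powerful $n$ can be written uniquely as $n=b^2v^3$ with $b,v\ge1$ and $v$ squarefree: $v$ must be the product of the primes with odd exponent in $n$, these exponents are at least $3$, so $n/v^3$ is an integer with all exponents even, that is, a square. Conversely every $b^2v^3>1$ is powerful. Examples: $72=3^2\cdot2^3$, $16=4^2\cdot1^3$, $32=2^2\cdot2^3$.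

Some pairs $n$, $n+1$, each checked by factoring, with $n=b^2v^3$ and $n+1=a^2u^3$:

| $n$ | $n+1$ | $(b,v)$ | $(a,u)$ |
|---|---|---|---|
| $8=2^3$ | $9=3^2$ | $(1,2)$ | $(3,1)$ |
| $288=2^5\cdot 3^2$ | $289=17^2$ | $(6,2)$ | $(17,1)$ |
| $675=3^3\cdot5^2$ | $676=26^2$ | $(5,3)$ | $(26,1)$ |
| $9800=2^3\cdot5^2\cdot7^2$ | $9801=99^2$ | $(35,2)$ | $(99,1)$ |
| $12167=23^3$ | $12168=2^3\cdot3^2\cdot13^2$ | $(1,23)$ | $(39,2)$ |

Rows 1, 2 and 4 share $(u,v)=(1,2)$. They are solutions of the Pell equation $a^2-8b^2=1$, and this observation gives the lower bound.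

**Proof of the lower bound in Theorem 1.** For $k\ge1$ define $X,Y$ by $X+Y\sqrt8=(3+\sqrt8)^k$. Then $X^2-8Y^2=1$ and $Y\ge 1$, so $n=8Y^2$ and $n+1=X^2$ are powerful. Different $k$ give different $n$, and $n<X^2\le(3+\sqrt8)^{2k}$. Hence $N(x)\ge\big\lfloor \log x/(2\log(3+\sqrt8))\big\rfloor$. For $k=1$ we get $n=8$, so also $N(x)\ge1$ for $x\ge8$. Together, $N(x)\gg\log x$ for $x\ge8$. $\square$

From above, the number of powerful $n\le x$ is at most $\sum_{v}(x/v^3)^{1/2}\ll x^{1/2}$, so trivially $N(x)\ll x^{1/2}$. We have to get from $\frac12$ to below $\frac14$.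

## 3. Reduction to $a^2u^3-b^2v^3=\lambda$ with coprime pairs

**Proposition 3.** Let $\lambda\ge1$ be a fixed integer. The number of $(a,b,u,v)\in\mathbb Z_{>0}^4$ with
$$a^2u^3-b^2v^3=\lambda,\quad \gcd(a,b)=\gcd(u,v)=1,\quad u,v\text{ squarefree},\quad x/2<b^2v^3\le x \tag{1}$$
is $\ll_\lambda x^{6/25}(\log x)^2$ for all $x$ that are sufficiently large in terms of $\lambda$.

**Proof that Proposition 3 implies the upper bounds.** Let $n\le x$ be counted in Theorem 2, and write $n=\tilde b^2\tilde v^3$, $n+\ell=\tilde a^2\tilde u^3$ with $\tilde u,\tilde v$ squarefree. Put $g_1=\gcd(\tilde a,\tilde b)$ and $g_2=\gcd(\tilde u,\tilde v)$. Then $g_1^2g_2^3$ divides both $n$ and $n+\ell$, hence $\ell$, so only $O_\ell(1)$ pairs $(g_1,g_2)$ occur. Given the pair, the quadruple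
$$(a,b,u,v)=(\tilde a/g_1,\ \tilde b/g_1,\ \tilde u/g_2,\ \tilde v/g_2)$$
satisfies the first three conditions of (1) with $\lambda=\ell/(g_1^2g_2^3)$; also $b^2v^3\le n\le x$, and the quadruple determines $n$. (Example: $\ell=4$, $n=32=2^2\cdot2^3$, $n+4=6^2\cdot1^3$; here $g_1=2$, $g_2=1$, $\lambda=1$, and the quadruple is $(3,1,1,2)$, the pair $8,9$.)

Apply Proposition 3 with $x,x/2,x/4,\dots$ in place of $x$ as long as these are large enough. The remaining quadruples have $b^2v^3=O_\ell(1)$, so $b,v$ and then $a^2u^3=b^2v^3+\lambda$ are bounded, and there are $O_\ell(1)$ of them. The total is $\ll_\ell (\log x)^2\sum_{j\ge0}(x/2^j)^{6/25}+1\ll_\ell x^{6/25}(\log x)^2$. This is Theorem 2, and $\ell=1$ gives the upper bound in Theorem 1. $\square$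

So only Proposition 3 remains. Fix $\lambda$. From now on, implied constants depend on $\lambda$ only (unless otherwise said), $x$ is sufficiently large, and "solution" means a solution of (1). We write $\mathcal E(x)$ for any quantity bounded by $\exp(C\log x/\log\log x)$ with $C$ depending on $\lambda$ only; so $\mathcal E(x)=x^{o(1)}$. For a solution put $m=b^2v^3\in(x/2,x]$; then $a^2u^3=m+\lambda\in(x/2,2x]$, and in particular $a,b,u,v\le 2x$.

## 4. Freezing one of the two pairs

The Pell family suggests a first approach: fix $(u,v)$ and count $(a,b)$, or the other way round.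

**Lemma 4.** For fixed $(u,v)$ there are $O(\log x)$ solutions.

**Proof.** Let $D=uv$, which is squarefree because $u,v$ are squarefree and coprime. If $D=1$, then $(a-b)(a+b)=\lambda$ has $O(1)$ positive solutions. Let $D>1$, $k=\mathbb Q(\sqrt D)$ and $z=u^2a+vb\sqrt D\in\mathcal O_k$. Then
$$N(z)=u^4a^2-v^2b^2\cdot uv=u(u^3a^2-v^3b^2)=u\lambda .$$
(For $\lambda=1$, $(u,v)=(1,2)$ this is $a^2-8b^2=1$ again.)

We bound the number of ideals $(z)$. The number of integral ideals of norm $u\lambda$ is a product over primes $p$ of the number of ideals of norm $p^k$, where $k=\nu_p(u\lambda)$. That number is $k+1$ if $p$ splits, at most $1$ if $p$ is inert, and $1$ if $p$ ramifies. A prime $p\mid u$ divides the squarefree number $D$, so it ramifies and contributes $1$. A prime $p\nmid u$ contributes at most $\nu_p(\lambda)+1$. So there are at most $\tau(\lambda)=O(1)$ ideals, with $\tau$ the number of divisors.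

Two generators of the same ideal differ by $\pm\varepsilon_0^m$, where $\varepsilon_0>1$ is the fundamental unit, and as our $z$ are positive the sign is $+$. We have $\varepsilon_0\ge(1+\sqrt5)/2$: write $\varepsilon_0=(t+y\sqrt D)/2$ with integers $t,y\ge1$; if $D\ge5$ the bound is clear, and if $D\in\{2,3\}$ then $t,y$ are even and $\varepsilon_0\ge1+\sqrt2$. Finally $z\ge1$, and $z\le u^3a^2+(b^2v^3)^{1/2}u^{1/2}\le 2x+x^{1/2}(2x)^{1/6}\le4x$. So each ideal has $O(\log x)$ admissible generators $z$, and $z$ determines $(a,b)$ since $1,\sqrt D$ are linearly independent over $\mathbb Q$. $\square$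

For fixed $(a,b)$ the equation $a^2u^3-b^2v^3=\lambda$ is cubic in $(u,v)$. We prove a more general statement, needed again in Section 7. Recall that for a number field $L$ and a finite set $S$ of places containing the infinite ones, an element of $L$ is an $S$-integer if it is integral at all places outside $S$, and an $S$-unit if it and its inverse are $S$-integers. (In $\mathbb Q$ with $S=\{\infty,2,3\}$, the $S$-units are $\pm2^i3^j$, and $9-8=1$, divided by $9$, reads $\frac19+\frac89=1$, a solution of $\xi+\zeta=1$ in $S$-units.) The deep input is Theorem 1 of Evertse (Invent. Math. 75 (1984), 561–584): for fixed $\kappa,\mu\in L^*$ and $s=|S|$, the equation $\kappa\xi+\mu\zeta=1$ has at most $3\cdot7^{[L:\mathbb Q]+2s}$ solutions in $S$-units $\xi,\zeta$.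

**Lemma 5.** Fix $r,c$. Let $\Phi\in\mathbb Z[X,Y]$ be a form of degree $r$ with coefficients at most $x^c$ in absolute value and with at least three pairwise non-proportional linear factors over $\overline{\mathbb Q}$. Let $W\neq0$ be an integer with $|W|\le x^c$. The number of coprime $(X,Y)\in\mathbb Z^2$ such that $\Phi(X,Y)\ne0$ and all primes dividing $\Phi(X,Y)$ divide $W$ is $\mathcal E(x)$, with $C=C(r,c)$.

**Proof.** First we arrange that $\Phi(1,0)\ne0$. The polynomial $\Phi(1,Y)$ is nonzero of degree at most $r$, so $\Phi(1,k)\ne0$ for some $0\le k\le r$. Replace $\Phi(X,Y)$ by $\Phi(X,Y+kX)$ and $(X,Y)$ by $(X,Y-kX)$. The values are unchanged, coprimality is preserved, and the coefficients stay $\ll_r x^c$. So now $c_0=\Phi(1,0)\ne0$ and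
$$\Phi=c_0\prod_{i=1}^r(X-\theta_iY),\qquad \theta_1,\theta_2,\theta_3\text{ distinct.}$$

Let $L=\mathbb Q(\theta_1,\dots,\theta_r)$, so $[L:\mathbb Q]\le r!$, and let $S$ consist of the infinite places and the places above primes dividing $c_0W$. An integer $M\neq 0$ with $k$ distinct prime factors satisfies $|M|\ge k!\ge(k/e)^k$. If $|M|\le x^{O(1)}$, then either $k\le e\sqrt{\log x}$, or $\log(k/e)\ge\frac12\log\log x$ and so $k\ll\log x/\log\log x$. Hence $s=|S|\ll\log x/\log\log x$, with constants depending on $r,c$.

Each $c_0\theta_i$ is an algebraic integer, so $X-\theta_iY$ is an $S$-integer. The product of these $r$ numbers is $\Phi(X,Y)/c_0$, an $S$-unit by hypothesis, so each $X-\theta_iY$ is an $S$-unit. Now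
$$(\theta_2-\theta_3)(X-\theta_1Y)+(\theta_3-\theta_1)(X-\theta_2Y)+(\theta_1-\theta_2)(X-\theta_3Y)=0 .$$
Dividing by $-(\theta_1-\theta_2)(X-\theta_3Y)$ gives $\kappa\xi+\mu\zeta=1$ with fixed $\kappa,\mu\in L^*$ and $S$-units $\xi=\frac{X-\theta_1Y}{X-\theta_3Y}$, $\zeta=\frac{X-\theta_2Y}{X-\theta_3Y}$. By Evertse's theorem there are at most $3\cdot7^{r!+2s}=\mathcal E(x)$ values of $\xi$. Since $\theta_1\neq\theta_3$, $\xi$ determines $(X:Y)$, hence the coprime pair $(X,Y)$ up to sign. $\square$

**Lemma 6.** For fixed $(a,b)$ there are $\mathcal E(x)$ solutions.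

**Proof.** Apply Lemma 5 to $\Phi=a^2X^3-b^2Y^3$, which has three distinct linear factors as $ab\ne0$, with $(X,Y)=(u,v)$ and $W=\lambda$. $\square$

How far does this go? For every solution $(ab)^2(uv)^3\le 2x\cdot x=2x^2$. So, with $Z=(2x^2)^{1/5}$, either $uv\le Z$ or $ab\le Z$. There are $O(Z\log x)$ pairs with product at most $Z$, so the number of solutions is at most $x^{2/5+o(1)}$. This beats $x^{1/2}$, but it stops there: when $ab$ and $uv$ are both about $x^{2/5}$, there are too many choices for whichever pair we freeze. What we keep is the part below the target. With $x^{0.23}$ in place of $Z$,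
$$\#\{\text{solutions with }uv\le x^{0.23}\text{ or }ab\le x^{0.23}\}\ll x^{0.23}(\log x)\big(\log x+\mathcal E(x)\big)\ll x^{6/25}. \tag{2}$$
From now on we consider solutions with $uv>x^{0.23}$ and $ab>x^{0.23}$, and let both pairs vary.

## 5. Solutions close to the curve $s=t^{3/2}$, and their monomial determinants

Put $s=a/b$ and $t=v/u$. Dividing $a^2u^3=b^2v^3(1+\lambda/m)$ by $b^2u^3$ gives
$$s=t^{3/2}(1+\theta),\qquad 1+\theta=(1+\lambda/m)^{1/2},\qquad 0<\theta\le\frac{\lambda}{2m}<\frac\lambda x . \tag{3}$$
So a solution is a rational point $(s,t)$ extremely close to a fixed smooth curve. A determinant made of integer monomials at such points is an integer; if nearby points make it smaller than $1$, it is $0$, and the points satisfy an algebraic equation. This section estimates such determinants.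

**Boxes.** Let $A,B,U,V$ run through $\frac12,1,2,4,\dots$, and consider the solutions with $A<a\le2A$, $B<b\le2B$, $U<u\le2U$, $V<v\le2V$. Each solution lies in exactly one box. If a box contains a solution, then $A^2U^3<a^2u^3\le2x$ and $32A^2U^3\ge a^2u^3>x/2$, and likewise for $B^2V^3$, so $A^2U^3$ and $B^2V^3$ lie in $(x/64,2x)$. Hence there are $O(\log x)$ choices for each of $U,V$, and given these $O(1)$ choices of $A,B$: there are $O(\log^2x)$ nonempty boxes. For a nonempty box put
$$P=(AB)^{1/2}=x^\alpha,\quad Q=(UV)^{1/2}=x^\upsilon,\quad T=V/U,\qquad P^4Q^6=A^2U^3\cdot B^2V^3\le4x^2. \tag{4}$$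

**Intervals.** Put $w=(t/T)^{1/2}$. Since $t/T=(v/V)/(u/U)\in(\frac12,2)$, we have $w\in(2^{-1/2},2^{1/2})$. Divide this range into $O(x^{1/5})$ intervals $I$ of length at most $x^{-1/5}$. If $w_0$ is the centre of $I$, write $w=w_0+\eta$ with $|\eta|\le x^{-1/5}$.

Near each solution there are thus two small parameters: $\eta$ of size $x^{-1/5}$ and $\theta$ of size $x^{-1}$. The monomial $\eta^p\theta^q$ has weight $p/5+q$. Let $\sigma_K$ be the minimum of $\sum(p/5+q)$ over sets of $K$ distinct pairs $(p,q)\in\mathbb Z_{\ge0}^2$. For instance $\sigma_1=0$ and $\sigma_2=\frac15$.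

**Lemma 7.** Let $0\le D,E\le1000$ and $K=(D+1)(E+1)$. For $K$ solutions in one box with $w$ in one interval $I$, let $\Delta$ be the $K\times K$ determinant with rows $\big(a_k^ib_k^{D-i}v_k^ju_k^{E-j}\big)_{0\le i\le D,\,0\le j\le E}$. Then
$$|\Delta|\ll P^{DK}Q^{EK}x^{-\sigma_K}.$$
Moreover $\sigma_6=3$, and $\sigma_K\ge\frac23K\sqrt{2K/5}-\frac65K$ for all $K\ge1$.

(For $(D,E)=(1,2)$ the six columns are $bu^2,\ bvu,\ bv^2,\ au^2,\ avu,\ av^2$.)

**Proof.** **Step 1: remove the sizes.** We take $b_k^Du_k^E\ll B^DU^E$ out of each row. The entries become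
$$s^it^j=t^{3i/2+j}(1+\theta)^i=T^{3i/2+j}f_{ij}(\eta,\theta),\qquad f_{ij}=(w_0+\eta)^{3i+2j}(1+\theta)^i .$$
Take $T^{3i/2+j}$ out of each column; since $\sum_{i,j}(\frac32i+j)=K(\frac34D+\frac12E)$,
$$|\Delta|\ll (BT^{3/4})^{DK}(UT^{1/2})^{EK}\,\big|\det f_{ij}(\eta_k,\theta_k)\big| .$$
Here $UT^{1/2}=(UV)^{1/2}=Q$. In the box $s\asymp A/B$ and $t\asymp T$, so (3) gives $T^{3/2}\asymp A/B$ and $BT^{3/4}\asymp(AB)^{1/2}=P$. The exponents $DK,EK$ are bounded, so constants stay $O(1)$.

**Step 2: gain from the small parameters.** The $f_{ij}$ are polynomials in $\eta,\theta$ of bounded degree with coefficients $O(1)$. So the matrix $(f_{ij}(\eta_k,\theta_k))$ is the product of the matrix $(\eta_k^p\theta_k^q)_{k,(p,q)}$ and a matrix of coefficients. By Cauchy–Binet, its determinant is a sum of $O(1)$ terms $O(1)\cdot\det(\eta_k^p\theta_k^q)_{(p,q)\in\mathcal S}$, with $\mathcal S$ a set of $K$ distinct pairs. Expanding, each of these is $\ll\prod_{(p,q)\in\mathcal S}x^{-p/5-q}\le x^{-\sigma_K}$.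

**Step 3: compute $\sigma_K$.** The six smallest values of $p/5+q$ are $0,\frac15,\frac25,\frac35,\frac45,1$, with sum $3$. In general, on the unit square $[p,p+1]\times[q,q+1]$ we have $p/5+q\ge X/5+Y-\frac65$. Integrating, and writing $\Omega$ for the union of the squares belonging to $\mathcal S$,
$$\sum_{\mathcal S}\Big(\frac p5+q\Big)\ge\int_\Omega\Big(\frac X5+Y\Big)dX\,dY-\frac65K .$$
$\Omega$ lies in the first quadrant and has area $K$. Compare it with the triangle $\mathcal T=\{X,Y\ge 0,\ X/5+Y\le M\}$ of the same area, $\frac52M^2=K$. The sets $\Omega\setminus\mathcal T$ and $\mathcal T\setminus\Omega$ have equal area; the integrand is larger than $M$ on the first and at most $M$ on the second. So the integral is least for $\mathcal T$, where it equals $\int_0^Mm\cdot5m\,dm=\frac53M^3=\frac23MK$, with $M=\sqrt{2K/5}$. $\square$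

## 6. One auxiliary curve for each interval

We use the following language. A form of bidegree $(d,e)$ is a polynomial $F(a,b;v,u)$ homogeneous of degree $d$ in $(a,b)$ and of degree $e$ in $(v,u)$. We view a solution as the point $((a:b),(v:u))$ of $\mathbb P^1\times\mathbb P^1$; it is determined by its point, because the pairs are coprime and positive. For example, all solutions with $(u,v)=(1,2)$ lie on $v-2u=0$, a form of bidegree $(0,1)$. Bézout's theorem here says: two nonzero forms over $\mathbb Q$ of bidegrees $(d_1,e_1),(d_2,e_2)$ without common factor over $\mathbb Q$ have at most $d_1e_2+d_2e_1$ common points. (Such forms have no common factor over $\overline{\mathbb Q}$ either: scale an irreducible common factor so that one coefficient is $1$; then the product of its distinct conjugates would be a common factor over $\mathbb Q$.) For example, $au-bv$ and $av-bu$ have bidegree $(1,1)$; common points have $(a:b)=(v:u)=(u:v)$, so $v=\pm u$, which gives two points, in accordance with $1+1$.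

Fix a box containing solutions with $uv,ab>x^{0.23}$, and an interval $I$ that contains the $w$ of some solution in the box. Since $AB\ge ab/4$ and $UV\ge uv/4$ for a solution in the box, $AB,UV\ge x^{0.23}/4$, so $\alpha,\upsilon\ge0.11$ for large $x$.

**Step 1: large determinants vanish.** Let $L=50$, $d=\lfloor L/\alpha\rfloor$, $e=\lfloor L/\upsilon\rfloor$; then $d,e\le455$. Let $K=(d+1)(e+1)>L^2/(\alpha\upsilon)$. By (4), $2\alpha+3\upsilon\le1+o(1)$, so the inequality between the means gives $6\alpha\upsilon\le\frac14+o(1)$, that is, $\alpha\upsilon\le(1+o(1))/24$. Thus $\frac25K\ge(9.6-o(1))L^2$. If a determinant $\Delta$ as in Lemma 7 with $(D,E)=(d,e)$ is nonzero, then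
$$\frac{\log|\Delta|}{K\log x}\le d\alpha+e\upsilon-\frac23\sqrt{\frac{2K}5}+\frac65+o(1)\le2L-\frac23L\sqrt{9.6}+\frac65+o(1).$$
The right side is less than $100-103.27+1.2+o(1)<0$, so $|\Delta|<1$, impossible for a nonzero integer. Hence $\Delta=0$.

Why length $x^{-1/5}$? With intervals of length $x^{-\delta}$ the same computation, with weights $\delta p+q$, gives $2L-\frac23L\sqrt{48\delta}+(1+\delta)+o(1)$. For large $L$ this is negative when $48\delta>9$, that is, $\delta>\frac3{16}=0.1875$; the value $\delta=\frac15$ satisfies this.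

**Step 2: a form vanishing at all the solutions.** Consider the matrix with one row for each solution in the box with $w\in I$, and columns the $K$ monomials of bidegree $(d,e)$. By Step 1 (or because there are fewer than $K$ rows) its rank $\rho$ is less than $K$, and $\rho\ge1$. Choose a nonzero $\rho\times\rho$ minor and one further column. Border the chosen rows by a last row containing the $\rho+1$ chosen monomials in variables $a,b,v,u$. Expanding along that row gives an integral form $F$ of bidegree $(d,e)$. It is nonzero, because the further monomial has the nonzero minor as its coefficient up to sign. It vanishes at all the solutions, because the rank is $\rho$. Its coefficients are $\rho\times\rho$ minors up to sign, hence at most $x^{O(1)}$.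

**Step 3: irreducible factors.** Factor $F$ over $\mathbb Q$. Factors of a bihomogeneous polynomial are bihomogeneous: the parts of highest and of lowest degree in $(a,b)$ of a product are the products of the corresponding parts of the factors, so if the product is homogeneous in $(a,b)$, so are the factors; likewise in $(v,u)$. There are $O(1)$ irreducible non-constant factors. Scale each to a primitive integral form $G$. Every solution in the box with $w\in I$ lies on some $G=0$.

**Step 4: the coefficients of $G$ are at most $x^{O(1)}$.** We need this to apply Lemma 5 and to bound derivatives. For a nonzero $f\in\mathbb C[\tau]$ with leading coefficient $f_0$ and roots $\tau_i$, Mahler's measure is $M(f)=|f_0|\prod\max(1,|\tau_i|)$. It is multiplicative, the coefficients of $f$ are at most $2^{\deg f}M(f)$ in absolute value, and $M(f)\le\|f\|_2$, the Euclidean norm of the coefficient vector. (For $f=\tau^2-3\tau+1$: $M(f)=(3+\sqrt5)/2<2.62$ and $\|f\|_2=\sqrt{11}>3.3$.)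

By Gauss's lemma $F=GH$ with $H$ integral. Substitute $(a,b,v,u)=(\tau,\tau^N,\tau^{N^2},\tau^{N^3})$ with $N=1000$. All degrees of $F,G,H$ in a single variable are less than $N$, so by uniqueness of base-$N$ digits distinct monomials go to distinct powers of $\tau$. We get $\tilde F=\tilde G\tilde H$ in $\mathbb Z[\tau]$ with the same coefficients and with degrees $O(1)$. Since $\tilde H$ has a nonzero integer as leading coefficient, $M(\tilde H)\ge1$. So the coefficients of $\tilde G$ are at most
$$2^{\deg\tilde G}M(\tilde G)\ll M(\tilde F)\le\|\tilde F\|_2\le x^{O(1)} .$$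

It remains to count the solutions in the box with $w\in I$ on one irreducible $G$, of bidegree $(d',e')\ne(0,0)$ say.

## 7. Curves of degree at most one in one of the pairs

**Step 1: $d'=0$ or $e'=0$.** Such a $G$ involves one pair only. If $G$ vanishes at a solution, it has a rational zero, so being irreducible it is linear, and that zero is its only one. So $(a,b)$ or $(u,v)$ is fixed, and Lemma 6 or Lemma 4 gives $\mathcal E(x)$ solutions.

If $G$ has degree exactly one in a pair, we can solve for that pair and substitute into (1). To apply Lemma 5 to the resulting form in one pair, it must have three distinct linear factors.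

**Lemma 8.** (a) Let $e\ge1$ and let $R,S\in\mathbb Q[v,u]$ be nonzero coprime forms of degree $e$. Then $\Phi=u^3S^2-v^3R^2$ has at least $3$ pairwise non-proportional linear factors over $\overline{\mathbb Q}$.
(b) Let $d\ge1$ and let $R,S\in\mathbb Q[a,b]$ be nonzero coprime forms of degree $d$. Then $\Phi=a^2R^3-b^2S^3$ has at least $3$ such factors.

There is no room to spare: $R=u$, $S=v$ gives $\Phi=u^3v^2-v^3u^2=u^2v^2(u-v)$, with exactly three; and $R=b$, $S=a$ in (b) gives $a^2b^2(b-a)$.

**Proof.** **The tool.** Let $X,Y$ be coprime binary forms of degree $M\ge1$. Then $X/Y:\mathbb P^1\to\mathbb P^1$ has degree $M$, and by Riemann–Hurwitz its total ramification is $2M-2$. So the fibres over $0,\infty,1$ together contain at least $3M-(2M-2)=M+2$ points. In other words, $XY(X-Y)$ has at least $M+2$ distinct linear factors.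

**Part (a).** We cannot take $X=u^3S^2$ and $Y=v^3R^2$ directly, since $u$ may divide $R$ and $v$ may divide $S$; so we first remove the common part. Write $R=u^iR_1$, $S=v^jS_1$ with $u\nmid R_1$, $v\nmid S_1$, and $\mu=\min(3,2i)$, $\nu=\min(3,2j)$. Then $\Phi=u^\mu v^\nu(X-Y)$ with
$$X=u^{3-\mu}v^{2j-\nu}S_1^2,\qquad Y=u^{2i-\mu}v^{3-\nu}R_1^2,\qquad M=\deg X=\deg Y=3+2e-\mu-\nu .$$
The factor $u$ divides exactly one of $X,Y$. If $i=0$, then $u^3\mid X$ and $u\nmid Y$. If $i\ge1$, then $u\mid R$, so $u\nmid S$ and $u\nmid S_1$; also $u\nmid R_1$, and exactly one of $3-\mu$, $2i-\mu$ vanishes as $3\ne2i$. Likewise $v$ divides exactly one of them. If $j=0$, then $v^3\mid Y$ and $v\nmid X$. If $j\ge1$, then $v\mid S$, so $v\nmid R$ and $v\nmid R_1$; also $v\nmid S_1$, and exactly one of $2j-\nu$, $3-\nu$ vanishes.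

Since $R_1,S_1$ are coprime, $X,Y$ are coprime. Also $M\ge1$, since $u$ divides one of them, and $u,v\nmid X-Y$. The product $XY$ has at most $2+(e-i)+(e-j)$ distinct linear factors, and none of them divides $X-Y$. So $X-Y$ has at least
$$M+2-(2+2e-i-j)=3+(i-\mu)+(j-\nu)$$
distinct linear factors. To these $\Phi$ adds $u$ if $i\ge1$ and $v$ if $j\ge1$. With $[k\ge1]$ equal to $1$ if $k\ge1$ and $0$ otherwise, $\Phi$ has at least
$$3+\sum_{k\in\{i,j\}}\big(k+[k\ge1]-\min(3,2k)\big)$$
distinct linear factors, where the sum has one term for $i$ and one for $j$. Its terms are $0$ for $k=0,1,2$ and $k-2$ for $k\ge3$, hence never negative.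

**Part (b).** Write $R=b^iR_1$, $S=a^jS_1$ with $b\nmid R_1$, $a\nmid S_1$, and $\mu=\min(2,3i)$, $\nu=\min(2,3j)$. Then $\Phi=b^\mu a^\nu(X-Y)$ with
$$X=a^{2-\nu}b^{3i-\mu}R_1^3,\qquad Y=b^{2-\mu}a^{3j-\nu}S_1^3,\qquad M=2+3d-\mu-\nu .$$
The factor $b$ divides exactly one of $X,Y$: if $i=0$, then $b^2\mid Y$ and $b\nmid X$; if $i\ge1$, then $\mu=2$, so $b\mid X$, while $b\nmid S_1$ gives $b\nmid Y$. The factor $a$ divides exactly one of them: if $j=0$, then $a^2\mid X$ and $a\nmid Y$; if $j\ge1$, then $\nu=2$, so $a\mid Y$, while $a\nmid R_1$ gives $a\nmid X$. As before $X,Y$ are coprime, $M\ge1$ and $a,b\nmid X-Y$, so $X-Y$ has at least $M+2-(2+2d-i-j)=2+d+(i-\mu)+(j-\nu)$ distinct linear factors. Hence $\Phi$ has at least $2+d+\sum_{k\in\{i,j\}}\big(k+[k\ge1]-\min(2,3k)\big)$. The terms are $0$ for $k=0,1$ and $k-1$ for $k\ge2$, so this is at least $2+d\ge3$. $\square$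

**Step 2: $d'=1$, $e'\ge1$.** We show that there are $\mathcal E(x)$ solutions. Write $G=aR(v,u)-bS(v,u)$ with integral forms $R,S$ of degree $e'$. They are nonzero and coprime, because $G$ is irreducible and $e'\ge1$. At a solution $aR=bS$ and $\gcd(a,b)=1$, so $a\mid S$; writing $S=ga$ gives $R=gb$. Thus $(S,R)=g\cdot(a,b)$ with an integer $g$, and $g\ne0$ since $R,S$ have no common zero.

The integer $g$ is controlled by the resultant. Recall that $\mathrm{Res}(R,S)\cdot u^{2e'-1}$ and $\mathrm{Res}(R,S)\cdot v^{2e'-1}$ are combinations of $R$ and $S$ with coefficients in $\mathbb Z[v,u]$. So $g$ divides both values, and as $\gcd(u,v)=1$, $g\mid\mathrm{Res}(R,S)$. This resultant is nonzero and, by Step 4 of Section 6, at most $x^{O(1)}$. Multiplying (1) by $g^2$,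
$$u^3S(v,u)^2-v^3R(v,u)^2=\lambda g^2\ne0 .$$
All primes dividing $\lambda g^2$ divide $W=\lambda\,\mathrm{Res}(R,S)$. By Lemma 8(a), Lemma 5 applies and gives $\mathcal E(x)$ pairs $(u,v)$. Each determines $(a:b)=(S:R)$, hence the solution.

**Step 3: $e'=1$, $d'\ge1$.** Write $G=vR(a,b)-uS(a,b)$ with $R,S$ integral, nonzero and coprime of degree $d'$. At a solution $vR=uS$ and $\gcd(u,v)=1$ give $(S,R)=g\cdot(v,u)$ with an integer $g\neq0$, and $g\mid\mathrm{Res}(R,S)$ because $\gcd(a,b)=1$. Then
$$a^2R^3-b^2S^3=g^3(a^2u^3-b^2v^3)=\lambda g^3\neq0,$$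
and Lemmas 8(b) and 5, with $W=\lambda\,\mathrm{Res}(R,S)$, give $\mathcal E(x)$ pairs $(a,b)$; each determines $(v:u)=(S:R)$. So there are $\mathcal E(x)$ solutions.

## 8. Six monomials, and the missing factor $x^{3/5}$

Let now $d',e'\ge2$. We cannot solve $G=0$ for one of the pairs as in Section 7. But $G$ cannot divide a nonzero form of bidegree $(1,2)$ or $(2,1)$. So if all solutions on $G$ also lay on such a form, Bézout would leave only $O(1)$ of them. Forms of these bidegrees have $K=6$ monomials, so we look at $6\times6$ determinants.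

**The real estimate.** If $Q\le x^{1/5}$ let $(D,E)=(1,2)$, otherwise $(D,E)=(2,1)$. By (4), in the two cases
$$P^6Q^{12}=(P^4Q^6)^{3/2}Q^3\le8x^{3.6},\qquad P^{12}Q^6=(P^4Q^6)^3Q^{-12}\le64x^{3.6}.$$
Since $\sigma_6=3$, Lemma 7 gives, for every $6\times6$ determinant $\Delta$ formed with this $(D,E)$ from solutions in the box with $w\in I$,
$$|\Delta|\le C_1x^{3/5} \tag{5}$$
with $C_1=O(1)$. This is not below $1$.

The sensible repair is to shorten the intervals to $x^{-\delta}$ with $\frac15\le\delta\le\frac14$; more than $x^{1/4}$ intervals would be useless. It does not help enough. The six smallest weights $\delta p+q$ are then $0,\delta,2\delta,3\delta,4\delta,1$, with sum $1+10\delta\le3.5$. But when $P=Q=x^{1/5}$ both products above are exactly $x^{3.6}$, so the estimate for $|\Delta|$ is never better than $x^{0.1}$. With these six monomials the real estimate falls short.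

The way past this point is to use that the solutions lie exactly on the curve $G=0$, and to do so at a prime $p$. If six points of a curve are congruent modulo $p$, they depend on a single $p$-adic parameter divisible by $p$, and $\Delta$ is divisible by $p^{0+1+2+3+4+5}=p^{15}$. There are $O(p)$ residue classes on the curve. With $p\approx x^{1/25}$ we have $p^{15}\approx x^{3/5}$, which is exactly what (5) lacks, at a cost of $x^{1/25}$ classes.

## 9. Points on $G=0$ in one residue class: divisibility by $p^{15}$

We use two forms of Hensel's lemma. First, if a ring $\mathcal R$ is complete with respect to an ideal $\mathfrak I$, and $f\in\mathcal R[Y]$ has $f(0)\in\mathfrak I$ and $f'(0)$ a unit, then $f$ has a root in $\mathfrak I$. Second, uniqueness over $\mathbb Z_p$: if $f\in\mathbb Z_p[Y]$ has roots $y_1\equiv y_2\equiv y_0\pmod p$ and $f'(y_0)$ is a unit, then $y_1=y_2$. Indeed $0=f(y_1)-f(y_2)=(y_1-y_2)\big(f'(y_2)+(y_1-y_2)c\big)$ with $c\in\mathbb Z_p$, and the second factor is a unit. As an example, take $g(S,R)=S^2-1-R$ at $(1,0)$ with $p$ odd, where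 $g_S=2$ is a unit. The branch through $(1,0)$ is $S=1+\psi(R)$ with $\psi(X)=(1+X)^{1/2}-1=\frac X2-\frac{X^2}8+\cdots\in X\mathbb Z_p[[X]]$.

**Lemma 9.** Let $G$ be a primitive irreducible integral form of bidegree $(d',e')$ with $d',e'\ge2$, let $p$ be a prime and $(D,E)\in\{(1,2),(2,1)\}$. Let $\mathcal P$ be a set of points $((a:b),(v:u))$ on $G=0$, given by coprime integer pairs $(a,b)$ and $(v,u)$. Suppose that one and the same of the derivatives $G_a,G_b,G_v,G_u$ is not divisible by $p$ at any point of $\mathcal P$, and that $|\Delta|<p^{15}$ for every $6\times6$ determinant $\Delta$ formed, as in Lemma 7, with the monomials of bidegree $(D,E)$ at six points of $\mathcal P$. Then $|\mathcal P|=O(p)$, with a constant depending on $d',e'$ only.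

**Proof.** The hypotheses are preserved when we exchange $a\leftrightarrow b$, or $u\leftrightarrow v$, or the two pairs: the monomials are permuted, $\Delta$ changes at most by a sign, and in the last case $(D,E)$ and $(d',e')$ are reversed. So we may assume $p\nmid G_a$ on $\mathcal P$.

**Step 1: there are $O(p)$ residue classes.** Since $G$ is primitive, $G\not\equiv0\bmod p$. Viewed as a form in $(a,b)$, $G$ has a coefficient that is a form of degree $e'$ in $(v,u)$ not vanishing identically mod $p$. It has at most $e'$ zeros in $\mathbb P^1(\mathbb F_p)$. For every other $(v:u)\in\mathbb P^1(\mathbb F_p)$ there are at most $d'$ points $(a:b)$ with $G\equiv0$, and for the exceptional ones at most $p+1$. So $\mathcal P$ falls into at most $(d'+e')(p+1)=O(p)$ classes in $\mathbb P^1(\mathbb F_p)^2$. Fix a class; we show that it contains $O(1)$ points of $\mathcal P$.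

**Step 2: affine coordinates.** By Euler's relation $aG_a+bG_b=d'G=0$ on $\mathcal P$. If $p\mid b$, then $p\nmid a$, so $p\mid G_a$, a contradiction. So $p\nmid b$, and $s=a/b\in\mathbb Z_p$. Whether $p\mid u$ depends on the class only. If $p\nmid u$ in the class, let $r=v/u\in\mathbb Z_p$; otherwise $p\nmid v$, and let $r=u/v\in\mathbb Z_p$. Let $g(S,R)$ be $G(S,1;R,1)$ or $G(S,1;1,R)$, respectively. Then $G_a=b^{d'-1}u^{e'}g_S(s,r)$, respectively $G_a=b^{d'-1}v^{e'}g_S(s,r)$, so $g_S(s,r)$ is a $p$-adic unit at every point of $\mathcal P$ in the class.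

**Step 3: one parameter describes the class.** Let $(s_0,r_0)$ come from one point of $\mathcal P$ in the class. Consider $f(Y)=g(s_0+Y,r_0+X)$ over $\mathbb Z_p[[X]]$. Modulo $X$ we have $f(0)\equiv g(s_0,r_0)=0$ and $f'(0)\equiv g_S(s_0,r_0)$, a unit of $\mathbb Z_p$; a power series with unit constant term is a unit. As $\mathbb Z_p[[X]]$ is $X$-adically complete, Hensel's lemma gives $\psi\in X\mathbb Z_p[[X]]$ with
$$g\big(s_0+\psi(X),\,r_0+X\big)=0 .$$
Let $(s,r)$ come from any point of $\mathcal P$ in the class. Then $r=r_0+pz$ with $z\in\mathbb Z_p$, and $s\equiv s_0\bmod p$. The series $\psi(pz)$ converges to an element of $p\mathbb Z_p$. So $s_0+\psi(pz)$ and $s$ are both roots of $g(\,\cdot\,,r)$ congruent to $s_0$ mod $p$, and $g_S(s_0,r)\equiv g_S(s_0,r_0)$ is a unit. By uniqueness, $s=s_0+\psi(pz)$.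

**Step 4: $p^{15}\mid\Delta$ for any six points of $\mathcal P$ in the class.** Divide the row of each point by the unit $b^Du^E$ (respectively $b^Dv^E$). The entries become $s^ir^j$ (respectively $s^ir^{E-j}$). So the rows consist of the values $\phi_l(pz_k)$, $1\le l\le6$, with fixed series
$$\phi_l=\big(s_0+\psi(X)\big)^{i}(r_0+X)^{j'}=\sum_mc_{lm}X^m\in\mathbb Z_p[[X]],$$
where $j'$ is $j$ or $E-j$. Modulo $p^{15}$ we have $\phi_l(pz_k)\equiv\sum_{m<15}c_{lm}p^mz_k^m$. The matrix of these truncations is the product of $(p^mz_k^m)_{k,m}$ and $(c_{lm})_{m,l}$. By Cauchy–Binet its determinant is a $\mathbb Z_p$-combination of terms $p^{m_1+\dots+m_6}\det(z_k^{m_i})$ with distinct $m_i\ge0$. Each is divisible by $p^{0+1+2+3+4+5}=p^{15}$. Hence $p^{15}\mid\Delta$.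

**Step 5: Bézout.** Since $p^{15}\mid\Delta$ and $|\Delta|<p^{15}$, all these $\Delta$ are $0$. So the matrix of the six monomials at the points of $\mathcal P$ in the class has rank at most $5$, and a nonzero form $F'$ over $\mathbb Q$ of bidegree $(D,E)$ vanishes at all of them. One of $D,E$ is $1$ and $d',e'\ge2$, so $G\nmid F'$. As $G$ is irreducible, $G$ and $F'$ are coprime, and by Bézout the class contains at most $d'E+e'D=O(1)$ points of $\mathcal P$. $\square$

**Proposition 10.** If $d',e'\ge2$, there are $O(x^{1/25})$ solutions in the box with $w\in I$ and $G=0$.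

**Proof.** Take $(D,E)$ and $C_1$ as in (5), and fix $C_2\ge1$ with $C_2^{15}\ge C_1$. Then $p>C_2x^{1/25}$ implies $p^{15}>C_1x^{3/5}\ge|\Delta|$. We have to find primes that satisfy the derivative condition of Lemma 9.

**Step 1: discard singular points.** One of $G_a,G_b$ is nonzero, by Euler's relation. It has lower degree than $G$, so it is coprime to the irreducible form $G$, and by Bézout it vanishes at only $O(1)$ points of $G=0$. So all four derivatives vanish simultaneously at only $O(1)$ points of $G=0$. Discard these.

**Step 2: a fixed finite set of primes suffices.** At any other solution one of the four derivatives is a nonzero integer. Since the coefficients of $G$ are at most $x^{O(1)}$, it is at most $x^c$ in absolute value with $c=O(1)$. So it has at most $25c$ prime factors exceeding $x^{1/25}$. Put $y=C_2x^{1/25}$. By Bertrand's postulate each of $(y,2y],(2y,4y],(4y,8y],\dots$ contains a prime. Choose in this way a fixed set of $O(1)$ primes, more than $25c$ of them, all larger than $C_2x^{1/25}\ge x^{1/25}$ and all $O(x^{1/25})$. For each solution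 that remains, one of these primes does not divide that derivative.

**Step 3: count.** The remaining solutions thus fall into $O(1)$ sets, one for each choice of a prime $p$ and one of the four derivatives, such that $p$ does not divide this derivative at any solution of the set. Lemma 9 applies to each set and gives $O(p)=O(x^{1/25})$ solutions. $\square$

## 10. Summing over curves, intervals and boxes

**Proof of Proposition 3.** By (2), the solutions with $uv\le x^{0.23}$ or $ab\le x^{0.23}$ number $O(x^{6/25})$. The other solutions lie in $O(\log^2x)$ nonempty boxes. For such a box there are $O(x^{1/5})$ intervals $I$, and by Section 6 the solutions in the box with $w\in I$ lie on $O(1)$ irreducible curves $G=0$ of bidegrees $(d',e')\ne(0,0)$. If $d'\le1$ or $e'\le1$, Section 7 gives $\mathcal E(x)$ solutions on $G=0$; if $d',e'\ge2$, Proposition 10 gives $O(x^{1/25})$. Since $\mathcal E(x)\ll x^{1/25}$, each box contains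
$$\ll x^{1/5}\cdot x^{1/25}=x^{6/25}$$
solutions with $uv,ab>x^{0.23}$. Altogether there are $\ll x^{6/25}(\log x)^2$ solutions. $\square$

By Section 3 this proves Theorem 2 and the upper bound in Theorem 1. The lower bound was proved in Section 2, and the failure of $N(x)\ge c\,x^{1/4}/\log x$ for every $c>0$ and all sufficiently large $x$ was deduced from the upper bound in Section 1. $\blacksquare$
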